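\title{Finitely generated analytic groups in characteristic $p$ have no infinite $p$-adic analytic images}

\begin{abstract}
Let $R$ be a complete Noetherian local domain of characteristic $p$ with finite residue field, of arbitrary Krull dimension. We prove that a topologically finitely generated compact $R$-analytic group does not map onto any non-discrete $p$-adic analytic group. A comparison of growth rates shows that no nonzero power series vanishes on the kernel of such a map. Commutators with elements of the kernel then fill a congruence subgroup, by the inverse function theorem, unless the adjoint action has invariant linear forms. We remove these forms by extracting $p$-th roots from coordinates; each extraction raises the dimension of the coordinate system, and a count of commutators bounds that dimension.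
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $p$ is a fixed prime. A $p$-adic analytic group looks locally like $\mathbb Z_p^d$, with multiplication given by power series. The same definition makes sense over rings such as $\mathbb F_p[[t]]$ or $\mathbb F_p[[t_1,t_2]]$. This paper shows that, in the presence of finite generation, analytic groups over rings of characteristic $p$ have only finite $p$-adic analytic images.

\subsection*{Analytic groups over pro-$p$ rings}

A \emph{pro-$p$ ring} is a complete Noetherian local commutative ring $R$, with maximal ideal $\mathfrak m$, whose residue field $k=R/\mathfrak m$ is finite of characteristic $p$. It carries the $\mathfrak m$-adic topology, in which it is compact because every $R/\mathfrak m^N$ is finite, and $R^n$ carries the product topology. A \emph{pro-$p$ domain} is a pro-$p$ ring that is an integral domain; examples are $\mathbb F_p[[t_1,\dots,t_m]]$ and $\mathbb Z_p[[t_1,\dots,t_m]]$. For an ideal $J$ we write $J^{\oplus n}\subseteq R^n$ for the set of $n$-tuples with entries in $J$, to keep it apart from the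 ideal $J^n$.

A power series $f\in R[[X_1,\dots,X_n]]$ converges at every point of $\mathfrak m^{\oplus n}$, since a monomial of degree $i$ takes values in $\mathfrak m^i$. Let $U\subseteq R^n$ be open. A map $\psi\colon U\to R^{n'}$ is \emph{$R$-analytic} if for every $y\in U$ there are $h\ge1$ and $f\in R[[X_1,\dots,X_n]]^{n'}$ such that $y+(\mathfrak m^h)^{\oplus n}\subseteq U$ and $\psi(y+x)=f(x)$ for all $x\in(\mathfrak m^h)^{\oplus n}$. An \emph{$R$-analytic manifold} is a Hausdorff space covered by charts, that is, homeomorphisms from open subsets onto open subsets of some $R^n$, whose transition maps are $R$-analytic. A map of manifolds is $R$-analytic if it is continuous and $R$-analytic in local charts, and products carry the product charts. An \emph{$R$-analytic group} is a topological group with an $R$-analytic manifold structure, compatible with its topology, for which multiplication and inversion are $R$-analytic. A \emph{$p$-adic analytic group} is a $\mathbb Z_p$-analytic group; we also call a topological group $p$-adic analytic if it admits such a structure. For compact groups,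 \emph{finitely generated} means topologically finitely generated, and $G$ \emph{maps onto} $\Gamma$ if there is a continuous surjective homomorphism $G\to\Gamma$.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $R$ be a pro-$p$ domain of characteristic $p$ and let $G$ be a finitely generated compact $R$-analytic group. Then $G$ does not map onto any non-discrete $p$-adic analytic group.
\end{theorem}

An image of $G$ is compact, so ``non-discrete'' means ``infinite''. The statement was posed as a conjecture in \cite{AG}. Two related results are known. If $R$ is a pro-$p$ domain and some non-discrete, finitely generated, compact $R$-analytic group satisfies a group identity, then $R$ is a finitely generated integral extension of $\mathbb Z_p$; and Theorem~\ref{thm:main} holds when $R$ has Krull dimension $1$. The proof below uses neither of them.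

Near the identity an analytic group is described by a formal group law. A $d$-dimensional \emph{formal group law} over a commutative ring $A$ is a tuple $F\in A[[X,Y]]^d$, in two $d$-tuples of variables, with
\[
F(X,0)=X,\qquad F(0,Y)=Y,\qquad F(F(X,Y),Z)=F(X,F(Y,Z)).
\]
Then $F=X+Y+(\text{terms of degree}\ge2)$, and there is a unique \emph{formal inverse} $\iota(X)=-X+\cdots\in A[[X]]^d$ with $F(X,\iota(X))=0=F(\iota(X),X)$. If $F$ is defined over a pro-$p$ ring $R$ and $J\subseteq\mathfrak m$ is an ideal, we write $F(J)$ for the set $J^{\oplus d}$ with the multiplication $F$; it is a compact group with neutral element $0$. Theorem~\ref{thm:main} will be deduced from the following statement.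

\begin{theorem}\label{thm:ideal}
Let $R$ be a pro-$p$ ring, not necessarily a domain, in which $p$ is nilpotent. Let $F$ be a $d$-dimensional formal group law over $R$, let $h\ge1$, and assume that $S=F(\mathfrak m^h)$ is finitely generated. Let $I\subseteq\mathfrak m^h$ be an ideal and let $M\le F(I)$ be a closed subgroup that is normal in $S$. If $F(I)/M$ is $p$-adic analytic, then $F(I)/M$ is finite.
\end{theorem}

Theorem~\ref{thm:main} needs only the case $I=\mathfrak m^h$, but the induction that proves it passes through smaller ideals. The group $F(I)$ need not be finitely generated: for $R=\mathbb F_p[[t_1,t_2]]$, $I=(t_1)$ and $d\ge1$ it maps onto the infinite group $F(I)/F(I^2)\cong\mathbb F_p[[t_2]]^d$ of exponent $p$ (Lemma~\ref{lem:standard}), whereas $S=F(\mathfrak m)$ is finitely generated for the law $F$ of Example~\ref{ex:sl3}.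

\subsection*{Why one expects the theorem}

We use the following facts on $p$-adic analytic groups, due to Lazard; see \cite[Ch.~8, 9]{DDMS}.
\begin{enumerate}
\item[(P1)] A compact $p$-adic analytic group has an open torsion-free pro-$p$ subgroup.
\item[(P2)] A pro-$p$ group is $p$-adic analytic if and only if it has finite rank, that is, there is $\rho$ such that each closed subgroup is topologically generated by $\rho$ elements.
\item[(P3)] Closed subgroups, and quotients by closed normal subgroups, of $p$-adic analytic groups are $p$-adic analytic.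
\end{enumerate}
In particular finitely generated abelian pro-$p$ groups, being quotients of some $\mathbb Z_p^r$, are $p$-adic analytic. We also recall that a pro-$p$ group $S$ is finitely generated if and only if its Frattini subgroup $\overline{S^p[S,S]}$ is open.

Consider the filtration of $F(\mathfrak m)$ by the subgroups $F(\mathfrak m^N)$. In $\mathbb Z_p$, multiplication by $p$ moves one step down the filtration. In characteristic $p$ the $p$-th power map jumps from level $N$ to level $pN$, so that $F(\mathfrak m^N)/F(\mathfrak m^{pN})$ is a huge group of exponent $p$. A quotient of finite rank retains only a bounded part of it. Hence the image of $F(\mathfrak m)/F(\mathfrak m^N)$ in a $p$-adic analytic quotient has order polynomial in $N$, while $F(\mathfrak m)/F(\mathfrak m^N)$ itself has order at least exponential in $N$ when $d\ge1$ and $R$ is infinite. The kernel $M$ is therefore very large. That alone does not make the quotient finite.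

\begin{example}[finite generation cannot be dropped]\label{ex:mult}
The group $1+t\mathbb F_p[[t]]$ is a compact $\mathbb F_p[[t]]$-analytic group, with law $X+Y+XY$. Comparing coefficients of $t,t^2,\dots$ in turn, one writes each element uniquely as $\prod_{n\ge1}(1+t^n)^{d_n}$ with $0\le d_n<p$. Since $(1+t^i)^{p^j}=1+t^{ip^j}$, collecting the digits $d_{ip^j}$ into $c_i=\sum_jd_{ip^j}p^j$ shows that the continuous homomorphism
\[
\prod_{i\ge1,\ p\nmid i}\mathbb Z_p\to1+t\mathbb F_p[[t]],\qquad(c_i)\mapsto\prod_i(1+t^i)^{c_i},
\]
is bijective, hence an isomorphism of compact groups. So $1+t\mathbb F_p[[t]]$ maps onto $\mathbb Z_p$.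
\end{example}

This group is abelian. If $S$ is finitely generated, then $S/\overline{[S,S]}$ is itself $p$-adic analytic, so by the growth argument almost all of $S$ consists of commutators. One then expects the commutators of $S$ with the very large normal subgroup $M$, which lie in $M$, to fill a whole congruence subgroup $F(J)$. In characteristic $0$ the growth argument fails, and so does the theorem (Proposition~\ref{prop:char0}).

\subsection*{Outline of the proof}

We write $[x,a]=x^{-1}a^{-1}xa$ and $x^a=a^{-1}xa$. For $\beta\in S$ let $A_\beta$ be the derivative at the identity of conjugation by $\beta$, so that $x\mapsto[x,\beta]=x^{-1}x^\beta$ has derivative $A_\beta-1$. Suppose first that no nonzero linear form $\lambda$ satisfies $\lambda A_\beta=\lambda$ for all $\beta\in S$. The growth estimate implies that no nonzero power series vanishes on $M$ (Proposition~\ref{prop:density}), so the images of $A_\beta-1$ with $\beta\in M$ already span the tangent space, and the inverse function theorem gives $F(J)\subseteq M$ for a nonzero ideal $J$. In characteristic $p$, however, a finitely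 generated group can have invariant forms; Section~\ref{sec:example} gives an example. The remedy is to change the analytic structure: a coordinate that belongs to an invariant form is replaced by several new coordinates through the decomposition of $R$ over its subring of $p$-th powers (Sections~\ref{sec:frobenius}--\ref{sec:enlarge}). The new structure has larger dimension, and a count of commutators bounds the dimension (Section~\ref{sec:lifts}), so after finitely many steps no invariant form is left. When $\dim R\ge2$ the subgroup $F(J)$ need not be open, and a Noetherian induction over ideals finishes the proof (Section~\ref{sec:reduction}).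

\section{An example in characteristic $2$}\label{sec:example}

Let $p=2$, $R'=\mathbb F_2[[s]]$, $t=s^2$, $R=\mathbb F_2[[t]]$ and $\mathfrak m=tR$, so that $R'=R\oplus Rs$. In $SL_2(R')$ put
\[
\ell(x)=\begin{pmatrix}1&0\\x&1\end{pmatrix},\qquad\tau(a)=\begin{pmatrix}a&0\\0&a^{-1}\end{pmatrix},\qquad u(y)=\begin{pmatrix}1&y\\0&1\end{pmatrix}.
\]
Multiplying matrices gives $\tau(a)\ell(x)\tau(a)^{-1}=\ell(a^{-2}x)$, $\tau(a)^{-1}u(y)\tau(a)=u(a^{-2}y)$ and
\begin{equation}\label{eq:sl2}
u(y)\ell(x')=\ell(x'/w)\,\tau(w)\,u(y/w),\qquad w=1+x'y .
\end{equation}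
Hence $\ell(x)\tau(a)u(y)\cdot\ell(x')\tau(a')u(y')=\ell(x'')\tau(a'')u(y'')$ with
\[
x''=x+\frac{x'}{a^2w},\qquad a''=aa'w,\qquad y''=y'+\frac{y}{a'^2w}.
\]
Let $S$ be the set of products $\ell(x)\tau(a)u(y)$ with $x,y\in tR'$ and $a\in1+sR'$; the first row and column of the product determine $(x,a,y)$.

\subsection*{A five-dimensional structure over $R$}
Squaring is a homeomorphism $1+sR'\to1+tR$. So $S$ has five coordinates in $\mathfrak m$: the components of $x=x_0+x_1s$ and $y=y_0+y_1s$, and $z=a^2-1$. The formulas for $x''$ and $y''$ involve $a$ only through $a^2=1+z$, and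
\begin{equation}\label{eq:z}
1+z''=(1+z)(1+z')\,w^2 .
\end{equation}
Writing $w=w_0+w_1s$ with $w_0=1+x_0'y_0+tx_1'y_1$ and $w_1=x_0'y_1+x_1'y_0$, we have $w^2=w_0^2+tw_1^2$ and $1/w=w/w^2$. Thus multiplication is given by five power series over $R$. They form a formal group law $F$ (Lemma~\ref{lem:identity}), and $S=F(\mathfrak m)$ is a pro-$2$ group (Lemma~\ref{lem:standard}).

\subsection*{The theorem by hand}
A subgroup of $S$ that contains $\ell(s^jR')$ and $u(s^jR')$ contains $\tau(1+s^{2j}R')$, by \eqref{eq:sl2} with $x'=s^j$, and is therefore open. Since $[u(y),\tau(a)]=u((a^{-2}-1)y)$, $[\ell(x),\tau(a)^{-1}]=\ell((a^{-2}-1)x)$ and $(1+s)^{-2}-1=t/(1+t)$, the commutator subgroup contains $\ell(s^4R')$ and $u(s^4R')$. It is open, and $S$ is finitely generated. If $M$ is closed and normal and $S/M$ is $2$-adic analytic, then the images of $\ell(tR')$ and $u(tR')$ in $S/M$ are finitely generated abelian of exponent $2$ by (P2), hence finite. So $M$ contains $\ell(s^jR')$ and $u(s^jR')$ for some $j$, and $S/M$ is finite. This argument uses the subgroups $\ell$ and $u$, which a general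 analytic group does not have. We now test the method of the outline.

\subsection*{An invariant form}
Let $\lambda=dz$ be the $z$-component of a tangent vector, and let $\varepsilon^2=0$. Apply \eqref{eq:z} twice to the product $\beta^{-1}\cdot\varepsilon v\cdot\beta$. The factors $w^2=w_0^2+tw_1^2$ do not depend on $\varepsilon$, because squaring kills $\varepsilon$ in characteristic $2$, and for $\varepsilon=0$ the product is the identity. So $1+z(\beta^{-1}\cdot\varepsilon v\cdot\beta)=1+\varepsilon\lambda(v)$, that is, $\lambda A_\beta=\lambda$ for all $\beta\in S$. The image of every $A_\beta-1$ lies in the hyperplane $\ker\lambda$, although $[S,S]$ is open, and the inverse function theorem cannot be applied in these coordinates.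

\subsection*{Extracting a root}
By \eqref{eq:z}, the function $1+z$ is multiplicative up to factors $w^2$. Hence $1+z([\alpha,\beta])=\omega^2$, where $\omega=1+\zeta_0+\zeta_1s$ and $\zeta_0,\zeta_1$ are power series over $R$ in the coordinates of $\alpha$ and $\beta$:
\[
z([\alpha,\beta])=\zeta_0^2+t\zeta_1^2 .
\]
The derivative of this function vanishes, but its values can still fill an ideal, because every element of $R$ has the form $r_0^2+tr_1^2$. Replace the coordinate $z$ by the pair $(\zeta_0,\zeta_1)$, where $a=1+\zeta_0+\zeta_1s$. The law $a''=aa'w$ is given by power series over $R$ in the six coordinates, which describe the open subgroup $a\in1+tR'$ of $S$, and the commutator map is still analytic. The tangent space is now $\mathfrak{sl}_2(K')$, $K'=\operatorname{Frac}R'$, since $\ell(\varepsilon x)\tau(1+\varepsilon\zeta)u(\varepsilon y)=1+\varepsilon(xe_{21}+\zeta(e_{11}-e_{22})+ye_{12})$, and $A_\beta$ is conjugation of matrices. Conjugation by $\tau(a)$ scales $e_{12}$ and $e_{21}$ by $a^{\mp2}\ne1$, and $u(y)^{-1}e_{21}u(y)-e_{21}=-y(e_{11}-e_{22})-y^2e_{12}$. As the maps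 $A_\beta-1$ are $K'$-linear, their images span $\mathfrak{sl}_2(K')$. One extraction has raised the dimension from $5$ to $6$ and removed the invariant form.

\subsection*{What finite generation prevents}
Restrict to $x_1=y_1=0$. Then $w\in1+\mathfrak m$, and by \eqref{eq:z} the class of $1+z$ modulo squares is a homomorphism onto $(1+\mathfrak m)/(1+\mathfrak m)^2$, which is infinite of exponent $2$ by Example~\ref{ex:mult}. This three-dimensional group is not finitely generated. Here the extraction produces a new invariant form: if $a=a_0+a_1s$, then $\rho=a_1/a_0$ satisfies $\rho''=(\rho+\rho')/(1+t\rho\rho')$, so $\rho$ is a homomorphism to a commutative law and $d\rho$ is invariant. The general proof has to show that for finitely generated groups the process stops.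

\section{Standard groups: identities, growth, density, commutators}\label{sec:standard}

\subsection{Power series identities}

We pass back and forth between identities for points and identities for power series. In one direction, if $f$ is a series over $R$ and $h_1,h_2,\dots$ are series over $R$ with constant terms in $\mathfrak m$, then $f(h)$ is a series over $R$ and its value at a point $x$ with entries in $\mathfrak m$ is $f(h(x))$. The other direction requires a domain.

\begin{lemma}[identity principle]\label{lem:identity}
Let $R$ be a pro-$p$ domain with $\dim R\ge1$, let $0\ne J\subseteq\mathfrak m$ be an ideal, and let $f\in R[[X_1,\dots,X_n]]$ vanish on $J^{\oplus n}$. Then $f=0$.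
\end{lemma}

\begin{proof}
Let $n=1$ and suppose $f=X^i(a_i+a_{i+1}X+\cdots)$ with $a_i\ne0$. Since $\bigcap_N\mathfrak m^N=0$, there is $N$ with $a_i\notin\mathfrak m^N$. Choose $0\ne x\in J\mathfrak m^N$, which is possible because $R$ is a domain and $\mathfrak m\ne0$. Then $a_i+a_{i+1}x+\cdots\equiv a_i\not\equiv0$ modulo $\mathfrak m^N$, and $x^i\ne0$, so $f(x)\ne0$. For $n>1$ write $f=\sum_if_i(X_1,\dots,X_{n-1})X_n^i$. For each $x'\in J^{\oplus(n-1)}$ the series $\sum_if_i(x')X_n^i$ vanishes on $J$, so all $f_i(x')$ are zero, and induction gives $f_i=0$.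
\end{proof}

Let $K=\operatorname{Frac}R$. A series $f$ over $K$ has \emph{bounded denominators} if $\kappa f$ is a series over $R$ for some $0\ne\kappa\in R$; it can be evaluated on $\mathfrak m^{\oplus n}$, and the lemma applies to $\kappa f$.

We call a tuple $\Psi\in R[[X_1,\dots,X_n]]^n$ \emph{normalized} if $\Psi=X+(\text{terms of degree}\ge2)$. Solving $\Psi(\Psi')=X$ degree by degree shows that $\Psi$ has a normalized compositional inverse over $R$. Both series map $J^{\oplus n}$ into itself for every ideal $J\subseteq\mathfrak m$, so $\Psi$ is a bijection of $J^{\oplus n}$. This is the form of the inverse function theorem that we need.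

\subsection{The congruence filtration}

In this section $T$ is an $n$-dimensional formal group law over a pro-$p$ ring $R$, written $X*Y$. Ideals of $R$ are closed, since $R$ is a Noetherian local ring.

\begin{lemma}\label{lem:standard}
Let $J,J_1,J_2\subseteq\mathfrak m$ be ideals.
\begin{enumerate}
\item[(a)] $T(J)$ is a closed normal subgroup of $T(\mathfrak m)$, and $t*T(J)=t+J^{\oplus n}$ for $t\in T(\mathfrak m)$.
\item[(b)] $T(J_1+J_2)=T(J_1)*T(J_2)$.
\item[(c)] If $J_1^2\subseteq J_2\subseteq J_1$, then $T(J_1)/T(J_2)$ is the additive group $(J_1/J_2)^n$.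
\item[(d)] $T(\mathfrak m)$ is a pro-$p$ group, and the $T(\mathfrak m^N)$ form a base of neighborhoods of the identity.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Reduction modulo $J$ is a homomorphism from $T(\mathfrak m)$ to the group defined by the reduced law over $R/J$. Its kernel is $T(J)$, and its fibers are the sets $t+J^{\oplus n}$, which are therefore the cosets of $T(J)$. (b) For $a\in J_1^{\oplus n}$ and $b\in J_2^{\oplus n}$ we have $a+b\in a+J_2^{\oplus n}=a*T(J_2)$. (c) For $a,b\in J_1^{\oplus n}$ we have $a*b\equiv a+b$ modulo $J_1^2$. (d) By (c) the quotients $T(\mathfrak m^N)/T(\mathfrak m^{N+1})\cong(\mathfrak m^N/\mathfrak m^{N+1})^n$ are finite elementary abelian $p$-groups, and $T(\mathfrak m)$ is the inverse limit of the $T(\mathfrak m)/T(\mathfrak m^N)$.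
\end{proof}

\subsection{Growth}

\begin{lemma}\label{lem:power}
Let $pR=0$. Every monomial of the series $X^{*p}=X*\cdots*X$ has degree at least $p$. Consequently $t\in T(\mathfrak m^N)$ implies $t^{*p}\in T(\mathfrak m^{pN})$.
\end{lemma}

\begin{proof}
Let $f$ be a coordinate function and let $X_1,\dots,X_p$ be $n$-tuples of variables. For $A\subseteq\{1,\dots,p\}$ let $f_A$ be the series $f(X_1*\cdots*X_p)$ with $X_i=0$ for $i\notin A$. A monomial that involves exactly the blocks $X_i$ with $i\in B$ survives in $f_A$ if and only if $A\supseteq B$, and $\sum_{A\supseteq B}(-1)^{p-|A|}=0$ unless $B=\{1,\dots,p\}$. So every monomial of $\sum_A(-1)^{p-|A|}f_A$ involves all $p$ blocks and has degree at least $p$. Setting all $X_i=X$ turns this sum into $\sum_{i=0}^p(-1)^{p-i}\binom pif(X^{*i})$, which equals $f(X^{*p})$ because $f(0)=0$ and $p\mid\binom pi$ for $0<i<p$.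
\end{proof}

\begin{lemma}[growth]\label{lem:growth}
Let $pR=0$ and let $M\le T(\mathfrak m)$ be a closed normal subgroup such that $T(\mathfrak m)/M$ is $p$-adic analytic. There is $\kappa$ with $|T(\mathfrak m):M\,T(\mathfrak m^N)|\le(pN)^\kappa$ for all $N\ge1$.
\end{lemma}

\begin{proof}
The group $Q=T(\mathfrak m)/M$ is pro-$p$ of finite rank $\rho$ by (P2). Let $Q_N$ be the image of $T(\mathfrak m^N)$, an open normal subgroup. By Lemma~\ref{lem:power}, $H=Q_N/Q_{pN}$ is a finite group of exponent dividing $p$, and all its subgroups are generated by $\rho$ elements. Let $B$ be a maximal normal abelian subgroup of $H$. It is elementary abelian of order at most $p^\rho$. It is its own centralizer: otherwise the normal subgroup $C_H(B)/B\ne1$ of the $p$-group $H/B$ contains a central element $xB\ne B$, and $\langle B,x\rangle$ is a larger normal abelian subgroup. So $H/B$ embeds in $\operatorname{Aut}B$, and $|H|\le p^\kappa$ with $\kappa=\rho+\rho^2$. As $Q=Q_1$, this gives $|Q:Q_{p^j}|\le p^{\kappa j}$. Given $N$, choose $j$ with $N\le p^j\le pN$; then $|Q:Q_N|\le|Q:Q_{p^j}|\le(pN)^\kappa$.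
\end{proof}

\subsection{Density}

A subgroup $M$ as in Lemma~\ref{lem:growth} meets a proportion at least $(pN)^{-\kappa}$ of the residue classes modulo $\mathfrak m^N$. Over a discrete valuation ring, the set where a nonzero series is divisible by the $N$-th power of the uniformizer has exponentially small measure. To play these two estimates against each other we first reduce to dimension $1$.

\begin{lemma}\label{lem:prime}
Let $R$ be a pro-$p$ domain with $\dim R\ge1$ and let $0\ne a\in R$. There is a prime $P$ with $a\notin P$ and $\dim R/P=1$.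
\end{lemma}

\begin{proof}
If $\dim R=1$, take $P=0$. Let $\dim R\ge2$. By Krull's principal ideal theorem every element of $\mathfrak m$ lies in a prime of height one. If there were only finitely many such primes, prime avoidance would put $\mathfrak m$ inside one of them, contradicting $\dim R\ge2$. A prime of height one that contains $a$ is minimal over $aR$, so there are only finitely many of these. Choose $P_1$ of height one with $a\notin P_1$. Then $1\le\dim R/P_1<\dim R$, and we apply induction to $R/P_1$ and the image of $a$.
\end{proof}

\begin{lemma}\label{lem:small}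
Let $O=k_1[[s]]$ with $k_1$ a finite field, let $v$ be the $s$-adic valuation, and let $0\ne\xi\in O[[X_1,\dots,X_n]]$. There are integers $a\ge0$ and $D\ge0$ such that for $N>a$ the set of $x\in(sO)^{\oplus n}$ with $v(\xi(x))\ge N$ is empty if $D=0$ and has normalized Haar measure at most $D|k_1|^{1-(N-a)/D}$ if $D\ge1$.
\end{lemma}

\begin{proof}
Write $\xi=s^a\xi'$ with $\xi'\not\equiv0$ modulo $s$. We claim that there are $e_1,\dots,e_{n-1}\ge1$ with $\xi'(X_n^{e_1},\dots,X_n^{e_{n-1}},X_n)\not\equiv0$ modulo $s$. In $k_1[[X_1,\dots,X_n]]$, $n\ge2$, the kernels $(X_1-X_n^e)$ of the substitutions $X_1\mapsto X_n^e$, $e\ge1$, are distinct primes of height one, and a nonzero element lies in only finitely many of them. So for some $e_1$ the substitution $X_1\mapsto X_n^{e_1}$ leaves the reduction of $\xi'$ nonzero; repeat with $X_2,\dots,X_{n-1}$.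

The substitution $X_i\mapsto X_i+X_n^{e_i}$ $(i<n)$ is a bijection of $(sO)^{\oplus n}$ that preserves the measure, being a translation for each fixed $x_n$. After it, $\xi'(0,\dots,0,X_n)$ is nonzero modulo $s$, of order $D$ say. By the Weierstrass preparation theorem over the complete local ring $O[[X_1,\dots,X_{n-1}]]$, the series $\xi'$ is a unit times a monic polynomial of degree $D$ in $X_n$. The values of the unit have valuation $0$. If $D=0$, then $v(\xi)=a$ everywhere. If $D\ge1$, fix $x_1,\dots,x_{n-1}$ and let $\alpha_1,\dots,\alpha_D$ be the roots of the polynomial in an algebraic closure of $k_1((s))$, to which $v$ extends. Then $v(\xi(x))=a+\sum_iv(x_n-\alpha_i)$, so $v(\xi(x))\ge N$ forces $v(x_n-\alpha_i)\ge(N-a)/D$ for some $i$. For each $i$ any two such $x_n$ are congruent modulo $s^{\lceil(N-a)/D\rceil}$, so they form a set of measure at most $|k_1|^{1-(N-a)/D}$ in $sO$. Sum over $i$ and integrate over $x_1,\dots,x_{n-1}$.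
\end{proof}

\begin{proposition}[density]\label{prop:density}
Let $R$ be a pro-$p$ domain of characteristic $p$ with $\dim R\ge1$, let $n\ge1$, and let $M\le T(\mathfrak m)$ be a closed normal subgroup such that $T(\mathfrak m)/M$ is $p$-adic analytic. If $\xi\in R[[X_1,\dots,X_n]]$ vanishes on $M$, then $\xi=0$.
\end{proposition}

\begin{proof}
Suppose that $\xi$ has a coefficient $a\ne0$. Choose $P$ as in Lemma~\ref{lem:prime} and put $R_1=R/P$, $\mathfrak m_1=\mathfrak m/P$. The normalization $O$ of the complete local domain $R_1$ is a finite $R_1$-module, hence complete and local. It is normal of dimension $1$, so it is a complete discrete valuation ring of characteristic $p$ with finite residue field, and $O\cong k_1[[s]]$ by Cohen's structure theorem. We have $\mathfrak m_1=R_1\cap sO$, so $\mathfrak m_1^N\subseteq s^NO$. A common denominator of module generators of $O$ multiplies $O$ into $R_1$, so $s^jO\subseteq\mathfrak m_1$ for some $j\ge1$. Hence each $\mathfrak m_1^N\supseteq s^{jN}O$ is open in $sO$, and $\mathfrak m_1^{\oplus n}$ has measure $\mu_0>0$ in $(sO)^{\oplus n}$.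

Let $\bar T$, $\bar M$ and $\bar\xi\ne0$ be the images of $T$, $M$ and $\xi$ modulo $P$. Then $\bar M$ is closed and normal in $\bar T(\mathfrak m_1)$, and the quotient is a quotient of $T(\mathfrak m)/M$, hence $p$-adic analytic. The cosets of $\bar T(\mathfrak m_1^N)$ are additive cosets by Lemma~\ref{lem:standard}(a), so they all have the same measure, and Lemma~\ref{lem:growth} shows that $\bar M\,\bar T(\mathfrak m_1^N)$ has measure at least $\mu_0(pN)^{-\kappa}$. A point of this set is congruent modulo $\mathfrak m_1^N$ to a point of $\bar M$, where $\bar\xi$ vanishes; so $v(\bar\xi)\ge N$ on the whole set. For large $N$ this contradicts Lemma~\ref{lem:small}.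
\end{proof}

\subsection{Commutators}

Expanding both sides gives, in any group,
\begin{align}
[xu,a]&=[x,a]^u\,[u,a],\label{eq:c1}\\
[x,ab]&=[x,b]\,[x,a]^b,\label{eq:c2}\\
[xu,a]&=[u,a^x]\,[x,a].\label{eq:c3}
\end{align}
The next lemma parametrizes the commutator subgroup by $r$ copies of the group; it will bound the dimension of our coordinate systems.

\begin{lemma}\label{lem:width}
Let $S$ be a pro-$p$ group topologically generated by $a_1,\dots,a_r$. Then
\[
\overline{[S,S]}=\{[x_1,a_1]\cdots[x_r,a_r]:x_1,\dots,x_r\in S\}.
\]
\end{lemma}

\begin{proof}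
The right side is compact and contained in the left side, so it suffices to prove equality in every finite quotient. Let $S$ be a finite $p$-group with lower central series $\gamma_1=S$, $\gamma_i=[\gamma_{i-1},S]$. We show by induction on $i\ge2$ that each $w\in\gamma_2$ is congruent modulo $\gamma_i$ to some $\prod_j[x_j,a_j]$; since $\gamma_i=1$ for large $i$, this is enough. For $i=2$ take all $x_j=1$. Let $w=\prod_j[x_j,a_j]\cdot y$ with $y\in\gamma_i$. By \eqref{eq:c1} and \eqref{eq:c2} the map $\gamma_{i-1}\times S\to\gamma_i/\gamma_{i+1}$, $(v,a)\mapsto[v,a]$, is multiplicative in each argument, and its image generates the abelian group $\gamma_i/\gamma_{i+1}$. Writing each $a$ as a word in the $a_j$ and collecting terms, we get $y\equiv\prod_j[v_j,a_j]$ modulo $\gamma_{i+1}$ with $v_j\in\gamma_{i-1}$. The elements $[v_j,a_j]\in\gamma_i$ are central modulo $\gamma_{i+1}$, and $[v_jx_j,a_j]=[v_j,a_j]^{x_j}[x_j,a_j]$ by \eqref{eq:c1}. Hence $w\equiv\prod_j[v_jx_j,a_j]$ modulo $\gamma_{i+1}$.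
\end{proof}

\section{Reduction to one congruence subgroup over a domain}\label{sec:reduction}

The core of the paper is the following theorem, proved in Sections~\ref{sec:lifts}--\ref{sec:enlarge}.

\begin{theorem}\label{thm:key}
Let $R$ be a pro-$p$ domain of characteristic $p$ with $\dim R\ge1$, let $F$ be a formal group law over $R$ of dimension $d\ge1$, let $h\ge1$, and assume that $S=F(\mathfrak m^h)$ is finitely generated. Let $0\ne I\subseteq\mathfrak m^h$ be an ideal and let $M\le F(I)$ be a closed subgroup, normal in $S$, such that $F(I)/M$ is $p$-adic analytic. Then there is a nonzero ideal $J\subseteq\mathfrak m^h$ with $F(J)\subseteq M$.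
\end{theorem}

If $\dim R=1$, then $R/J$ is finite and the theorem says at once that $F(I)/M$ is finite. In general we take a maximal ideal $J$ with $F(J)\subseteq M$ and try to enlarge it. The ring $R/J$ need not be a domain, so we look at a piece $I''/J\cong R/P$ with $P$ prime. Either this piece has square zero, and then the corresponding group is torsion, or it embeds in the domain $R/P$, and then Theorem~\ref{thm:key} applies.

\begin{proof}[Proof of Theorem~\ref{thm:ideal} from Theorem~\ref{thm:key}]
We may assume $d\ge1$. By (P1), $F(I)/M$ has an open torsion-free subgroup $U$. The subgroups $F(I\cap\mathfrak m^j)$ form a base of neighborhoods of the identity in $F(I)$, so one of them maps into $U$. Put $I'=I\cap\mathfrak m^j$ and $M'=M\cap F(I')$. Then $M'$ is closed and normal in $S$, the group $Q'=F(I')/M'$ is isomorphic to a closed subgroup of $U$, hence torsion-free and $p$-adic analytic, and $F(I)/F(I')$ is finite because $I/I'$ embeds in $R/\mathfrak m^j$. It suffices to show $F(I')=M'$.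

Among the ideals $J\subseteq I'$ with $F(J)\subseteq M'$ (the zero ideal is one) choose a maximal one, and suppose $J\ne I'$. The nonzero module $I'/J$ has an associated prime: there are $x\in I'\setminus J$ and a prime $P$ with $P=\{r\in R:rx\in J\}$. Put $I''=J+xR\subseteq I'$, so that $I''/J\cong R/P$. Since $p$ is nilpotent, $p\in P$.

\emph{Case $x\in P$.} Then $x^2\in J$, so $I''^2\subseteq J$, and $F(I'')/F(J)\cong(R/P)^d$ has exponent $p$ by Lemma~\ref{lem:standard}(c). As $F(J)\subseteq M'$, the image of $F(I'')$ in the torsion-free group $Q'$ is a quotient of this group, hence trivial. So $F(I'')\subseteq M'$, against the maximality of $J$.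

\emph{Case $x\notin P$.} We have $J\subseteq P$, since $jx\in J$ for $j\in J$. If $j+rx\in P$ with $j\in J$, then $rx\in P$, so $r\in P$ and $rx\in J$. Hence $I''\cap P=J$. The ring $R_1=R/P$, with maximal ideal $\mathfrak m_1=\mathfrak m/P$, is a pro-$p$ domain of characteristic $p$, and $\dim R_1\ge1$ because $x\in\mathfrak m\setminus P$. Let $F_1$ be the reduction of $F$. Reduction $\rho\colon S\to S_1=F_1(\mathfrak m_1^h)$ is a continuous surjective homomorphism, so $S_1$ is finitely generated. Let $I_1=(I''+P)/P$, a nonzero ideal contained in $\mathfrak m_1^h$. Then $\rho(F(I''))=F_1(I_1)$ and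
\[
\ker\rho\cap F(I'')=F(I''\cap P)=F(J)\subseteq M'.
\]
The group $M_1=\rho(M'\cap F(I''))$ is closed and normal in $S_1$, and $F_1(I_1)/M_1\cong F(I'')/(M'\cap F(I''))$ is isomorphic to a closed subgroup of $Q'$, hence $p$-adic analytic. Theorem~\ref{thm:key} gives a nonzero ideal $J_1$ with $F_1(J_1)\subseteq M_1\subseteq F_1(I_1)$; in particular $J_1\subseteq I_1$. Let $J'$ be the set of elements of $I''$ whose image lies in $J_1$. It is an ideal with $J'/J\cong J_1\ne0$. If $a\in F(J')$, then $\rho(a)=\rho(\mu)$ for some $\mu\in M'\cap F(I'')$, and $\mu^{-1}a\in\ker\rho\cap F(I'')\subseteq M'$, so $a\in M'$. Thus $F(J')\subseteq M'$ with $J\subsetneq J'\subseteq I'$, again a contradiction.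
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:ideal}]
Let $\phi\colon G\to\Gamma$ be a continuous surjective homomorphism onto a $p$-adic analytic group. If $G$ is discrete, it is finite by compactness, and so is $\Gamma$. If $\dim R=0$, then $R$ is a finite field with the discrete topology and $G$ is discrete. So let $\dim R\ge1$ and let $G$ be non-discrete.

Take a chart $\varphi$ at $1\in G$ with values in $R^d$, translated so that $\varphi(1)=0$. Here $d\ge1$, since otherwise $\{1\}$ is open. Multiplication is analytic at $(1,1)$, so there are $h\ge1$ and $F\in R[[X,Y]]^d$ such that $(\mathfrak m^h)^{\oplus d}$ lies in the image of $\varphi$ and, for $x,y\in(\mathfrak m^h)^{\oplus d}$, the product $\varphi^{-1}(x)\varphi^{-1}(y)$ lies in the domain of $\varphi$ and has coordinates $F(x,y)$. As $F(0,0)=0$, these coordinates lie in $\mathfrak m^h$ again. The unit and associativity laws hold on $(\mathfrak m^h)^{\oplus d}$, so they hold formally by Lemma~\ref{lem:identity}, and $F$ is a formal group law. Its formal inverse maps $(\mathfrak m^h)^{\oplus d}$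 into itself and computes inverses in $G$. Hence $B=\varphi^{-1}((\mathfrak m^h)^{\oplus d})$ is an open subgroup of $G$, isomorphic as a topological group to $S=F(\mathfrak m^h)$, and of finite index. If $D\le G$ is a dense finitely generated abstract subgroup, then $D\cap B$ has finite index in $D$, so it is finitely generated by Schreier's lemma, and it is dense in the open set $B$. So $S$ is finitely generated.

The image $\phi(B)\cong B/(B\cap\ker\phi)$ is a closed subgroup of finite index in $\Gamma$, hence $p$-adic analytic by (P3). Theorem~\ref{thm:ideal} with $I=\mathfrak m^h$ and $M=B\cap\ker\phi$ shows that $\phi(B)$ is finite. So $\Gamma$ is finite and Hausdorff, hence discrete.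
\end{proof}

\section{Lifts}\label{sec:lifts}

From here to the end of Section~\ref{sec:enlarge} we keep the hypotheses and notation of Theorem~\ref{thm:key}. Let $m=\dim R\ge1$ and $K=\operatorname{Frac}R$, let $a_1,\dots,a_r$ be topological generators of $S$, and let $q=[K:K^p]$; Lemma~\ref{lem:frob} will show that $q=p^m\ge2$. The product in $S$ is written by juxtaposition. The symbol $[x,\beta]$ also denotes the formal commutator of $F$, a tuple in $R[[x,\beta]]^d$ in two $d$-tuples of variables, which vanishes for $x=0$ and for $\beta=0$. For $0\ne f\in R$ put $F_f(X,Y)=f^{-1}F(fX,fY)$; this is a formal group law over $R$, because a term of degree $i\ge1$ is multiplied by $f^{i-1}$.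

\subsection{Admissible maps and the definition of a lift}

A new coordinate system on a subgroup of $S$ is a homomorphism $\pi\colon T(\mathfrak m)\to S$ from another standard group. In the example, $\pi$ contains the map $(\zeta_0,\zeta_1)\mapsto\zeta_0^2+t\zeta_1^2$, whose inverse is not analytic. Two weaker properties replace analyticity of the inverse.

\begin{definition}\label{def:admissible}
A map $\psi\colon\mathfrak m^{\oplus a}\to\mathfrak m^{\oplus b}$ is \emph{admissible} if
\begin{enumerate}
\item[(A1)] there is an integer $\nu\ge1$ such that $\psi(x)\in(\mathfrak m^{\nu N})^{\oplus b}$ implies $x\in(\mathfrak m^N)^{\oplus a}$, for all $N\ge1$;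
\item[(A2)] for each $0\ne f\in R$ there is $0\ne f'\in R$ with $(f'\mathfrak m)^{\oplus b}\subseteq\psi((f\mathfrak m)^{\oplus a})$.
\end{enumerate}
\end{definition}

Condition (A1) says that $\psi$ distorts the filtration at most linearly, which is what the counting argument can absorb. Condition (A2) says that the image is large enough to contain a congruence subgroup.

\begin{lemma}\label{lem:admissible}
Composites and Cartesian products of admissible maps are admissible. Normalized series are admissible, and so is multiplication by a square matrix $A$ over $R$ with $\det A\ne0$.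
\end{lemma}

\begin{proof}
For a composite, multiply the constants $\nu$ and apply (A2) twice. For a product, take the largest $\nu$ and the product of the elements $f'$. A normalized series is a bijection of each $J^{\oplus n}$ and of $\mathfrak m^{\oplus n}$, so $\nu=1$ and $f'=f$ serve. Let $\Delta=\det A\ne0$. By the Artin--Rees lemma there is $j$ with $\mathfrak m^{N+j}\cap\Delta R\subseteq\mathfrak m^N\Delta$ for all $N$; as $R$ is a domain, $\Delta y\in\mathfrak m^{N+j}$ implies $y\in\mathfrak m^N$. If $Ax$ has entries in $\mathfrak m^{(j+1)N}\subseteq\mathfrak m^{N+j}$, then so does $\Delta x=\operatorname{adj}(A)Ax$, and (A1) holds with $\nu=j+1$. If $x'$ has entries in $f\Delta\mathfrak m$, then $A^{-1}x'=\Delta^{-1}\operatorname{adj}(A)x'$ has entries in $f\mathfrak m$, and (A2) holds with $f'=f\Delta$.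
\end{proof}

\begin{definition}\label{def:lift}
A \emph{lift} of dimension $n$ is a quadruple $(T,\pi,g,C)$ such that
\begin{enumerate}
\item[(L1)] $T$ is an $n$-dimensional formal group law over $R$, written $*$;
\item[(L2)] $\pi\in R[[X_1,\dots,X_n]]^d$ has $\pi(0)=0$ and induces an admissible map $\mathfrak m^{\oplus n}\to\mathfrak m^{\oplus d}$ that is a homomorphism $T(\mathfrak m)\to S$;
\item[(L3)] $0\ne g\in\mathfrak m^h$, $C\in R[[x,\beta]]^n$, $C(0,\beta)=0$, and $\pi(C(x,\beta))=[gx,\beta]$ for all $x\in\mathfrak m^{\oplus d}$ and $\beta\in S$.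
\end{enumerate}
\end{definition}

By (A1) the kernel of $\pi$ lies in $\bigcap_NT(\mathfrak m^N)=0$, so $\pi$ is injective. Condition (L3) is the essential one: the commutators $[gx,\beta]$ lie in the image of $\pi$, and their $T$-coordinates are power series in the \emph{old} coordinates of $x$ and $\beta$. Since $\pi(C(x,0))=0$, we get $C(x,0)=0$ on $\mathfrak m^{\oplus d}$, hence formally.

For any $0\ne g\in\mathfrak m^h$ there is an \emph{initial lift} of dimension $d$: take $T=F_g$, $\pi(X)=gX$ and $C=g^{-1}[gx,\beta]$, which is a series over $R$ because every monomial of $[x,\beta]$ involves $x$. The map $\pi$ is admissible by Lemma~\ref{lem:admissible}.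

\subsection{The adjoint action on a lift}

Fix a lift. The image of $\pi$ need not be normal in $S$, but (L3) lets every $\beta\in S$ act on $T$ after a rescaling, through $y^\beta=y[y,\beta]$. Put $\tilde\pi(X')=g^{-1}\pi(gX')$, a tuple over $R$ without constant term, and for $\beta\in S$ define
\[
s_\beta(X)=X*C(g^{-1}\pi(X),\beta)\in K[[X]]^n .
\]
The rescaled series $s_\beta(gX')=gX'*C(\tilde\pi(X'),\beta)$ has coefficients in $R$. For $t=gx'\in T(g\mathfrak m)$, $x'\in\mathfrak m^{\oplus n}$, we write $s_\beta(t)\in T(\mathfrak m)$ for its value at $x'$. Since $\pi(t)=g\tilde\pi(x')$ with $\tilde\pi(x')\in\mathfrak m^{\oplus d}$, (L3) gives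
\begin{equation}\label{eq:conj}
\pi(s_\beta(t))=\pi(t)\,[\pi(t),\beta]=\pi(t)^\beta\qquad(t\in T(g\mathfrak m),\ \beta\in S).
\end{equation}

Most identities below are obtained by one pattern, which we call \emph{transfer}: two elements of $T(\mathfrak m)$ have the same image under the injective map $\pi$, so they are equal; both are values of series over $R$ in some variable that ranges over $J^{\oplus a}$ for a nonzero ideal $J$; by Lemma~\ref{lem:identity} the series are equal. For instance, $s_\beta(t*t')$ and $s_\beta(t)*s_\beta(t')$ both map to $(\pi(t)\pi(t'))^\beta$ for $t,t'\in T(g\mathfrak m)$. With $t=gX'$, $t'=gY'$ and $\tilde s(X')=s_\beta(gX')$ they are the values of $\tilde s(g^{-1}T(gX',gY'))$ and $\tilde s(X')*\tilde s(Y')$. By transfer, and after undoing the rescaling,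
\begin{equation}\label{eq:endo}
s_\beta(X*Y)=s_\beta(X)*s_\beta(Y)\quad\text{over }K .
\end{equation}
As $T=X+Y+\cdots$, the Jacobian matrix of $s_\beta$ at $0$ is
\begin{equation}\label{eq:A}
A_\beta=1+\partial_xC(0,\beta)\,g^{-1}D\pi(0),
\end{equation}
where $\partial_xC$ is the $n\times d$ matrix of partial derivatives in $x$ and $D\pi(0)$ is the $d\times n$ Jacobian matrix of $\pi$ at $0$. The entries of $A_\beta$ are series in $\beta$ with bounded denominators. Define
\[
\Lambda=\{\lambda\in(K^n)^*:\lambda A_\beta=\lambda\text{ for all }\beta\in S\},\qquad\mathfrak b=\sum_{\beta\in S}(A_\beta-1)K^n,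
\]
and $e=\dim_K\Lambda$, $b=\dim_K\mathfrak b$. Since $\Lambda$ is the annihilator of $\mathfrak b$, we have $\mathfrak b=\bigcap_{\lambda\in\Lambda}\ker\lambda$ and $b=n-e$. We regard elements of $(K^n)^*$ as row vectors.

\subsection{Lifts without invariant forms}

\begin{proposition}\label{prop:zero}
If some lift has $e=0$, then $F(J)\subseteq M$ for a nonzero ideal $J\subseteq\mathfrak m^h$.
\end{proposition}

\begin{proof}
We first show that $\sum_{\beta\in M}(A_\beta-1)K^n=K^n$. Let $\lambda\in(K^n)^*$ vanish on the left side and let $v\in K^n$. The series $\xi(\beta)=\lambda(A_\beta-1)v$ has bounded denominators and vanishes on $M$. Take $0\ne f\in I$. The map $X\mapsto fX$ is an isomorphism $F_f(\mathfrak m)\to F(f\mathfrak m)\le F(I)$. The subgroup $M\cap F(f\mathfrak m)$ is closed and normal in $F(f\mathfrak m)$, and the quotient is isomorphic to a closed subgroup of $F(I)/M$, hence $p$-adic analytic. Proposition~\ref{prop:density}, applied to $F_f$ and a multiple of $\xi(fX)$, gives $\xi(fX)=0$, so $\xi=0$. Thus $\lambda A_\beta=\lambda$ for all $\beta\in S$, and $\lambda\in\Lambda=0$.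

Writing each standard basis vector as a sum of vectors $(A_\beta-1)v$, we find $\beta_1,\dots,\beta_l\in M$ and matrices $B_j\in M_n(K)$ with $\sum_j(A_{\beta_j}-1)B_j=1$. Choose $0\ne c\in R$ with $cB_j=gB_j'$ and $B_j'\in M_n(R)$, and put
\[
\chi(Y)=C(\tilde\pi(B_1'Y),\beta_1)*\cdots*C(\tilde\pi(B_l'Y),\beta_l)\in R[[Y]]^n .
\]
For $y\in\mathfrak m^{\oplus n}$, (L3) gives $\pi(\chi(y))=\prod_j[\pi(gB_j'y),\beta_j]$. This lies in $M$, because $[x,\beta]=(\beta^{-1})^x\beta$ and $M$ is normal in $S$. The series $\chi$ has no constant term, and by \eqref{eq:A} and $D\tilde\pi(0)=D\pi(0)$ its linear part is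
\[
\sum_j\partial_xC(0,\beta_j)\,D\pi(0)\,B_j'Y=\sum_j(A_{\beta_j}-1)\,gB_j'Y=cY .
\]
So $\Psi(Y)=c^{-2}\chi(cY)$ is normalized, since a term of degree $i\ge2$ is multiplied by $c^{i-2}$. As $\Psi$ is a bijection of $\mathfrak m^{\oplus n}$, the values $\chi(cy)=c^2\Psi(y)$ fill $T(c^2\mathfrak m)$. Hence $\pi(T(c^2\mathfrak m))\subseteq M$, and (A2) gives $0\ne f'\in R$ with $F(f'\mathfrak m)\subseteq M\subseteq S$. Take $J=f'\mathfrak m$.
\end{proof}

\subsection{The dimension of a lift is bounded}

By the growth lemma, the commutator subgroup of $S$ occupies almost all of $T(\mathfrak m)$, which has about $|R/\mathfrak m^N|^n$ classes modulo $\mathfrak m^N$. By Lemma~\ref{lem:width} and (L3) it is parametrized by $rd$ variables, analytically in the $T$-coordinates as long as the variables are divisible by $g$. The classes modulo $g$ cost a factor of smaller order, because $\dim R/gR<\dim R$.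

\begin{proposition}\label{prop:bound}
Every lift has dimension $n\le rd$.
\end{proposition}

\begin{proof}
Let $S'=\overline{[S,S]}$ and $T'=\pi^{-1}(S')$, and let $c_N$ be the number of cosets of $T(\mathfrak m^N)$ in $T(\mathfrak m)$ that meet $T'$. The group $T(\mathfrak m)/T'$ is isomorphic to a closed subgroup of the finitely generated abelian pro-$p$ group $S/S'$, so it is $p$-adic analytic, and Lemma~\ref{lem:growth} gives
\[
c_N=\frac{|T(\mathfrak m):T(\mathfrak m^N)|}{|T(\mathfrak m):T'\,T(\mathfrak m^N)|}\ge\frac{|\mathfrak m/\mathfrak m^N|^n}{(pN)^\kappa}.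
\]

For an upper bound let $\nu$ be the constant in (A1) for $\pi$, let $N\ge h$, $N'=\nu N$, and $\mathfrak a=g\mathfrak m+\mathfrak m^{N'}\subseteq\mathfrak m^h$. For each $w\in\pi(T')$ choose, by Lemma~\ref{lem:width}, a tuple $x(w)\in S^r$ with $w=\prod_j[x_j(w),a_j]$, and partition $\pi(T')$ according to the class of $x(w)$ in $(S/F(\mathfrak a))^r$. There are at most $|R/\mathfrak a|^{rd}$ parts. In one part fix $w_0$ and put $x^0=x(w_0)$, $h_j=[x_j^0,a_j]$ and $\alpha_j=a_j^{x_j^0}$, so that $w_0=h_1\cdots h_r$. For $w$ in this part, Lemma~\ref{lem:standard}(b) gives $x_j(w)=x_j^0u_jv_j$ with $u_j\in F(g\mathfrak m)$ and $v_j\in F(\mathfrak m^{N'})$. Modulo the normal subgroup $F(\mathfrak m^{N'})$ we may drop the $v_j$, and by \eqref{eq:c3}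
\[
w\equiv\prod_j[x_j^0u_j,a_j]=\prod_j[u_j,\alpha_j]\,h_j=\Bigl(\prod_j[u_j',\alpha_j']\Bigr)w_0,
\]
where $u_j'$ and $\alpha_j'$ are the conjugates of $u_j$ and $\alpha_j$ by $(h_1\cdots h_{j-1})^{-1}$. Here $\alpha_j'$ depends only on the part, and $u_j'\in F(g\mathfrak m)$, say $u_j'=gy_j$ with $y_j\in\mathfrak m^{\oplus d}$. Put $Q=C(y_1,\alpha_1')*\cdots*C(y_r,\alpha_r')\in T(\mathfrak m)$. By (L3), $ww_0^{-1}=\pi(Q)\sigma$ with $\sigma\in F(\mathfrak m^{N'})$. The elements $w$, $w_0$ and $\pi(Q)$ lie in the image of $\pi$, hence so does $\sigma$, and (A1) gives $\pi^{-1}(\sigma)\in T(\mathfrak m^N)$. Since $T(\mathfrak m^N)$ is normal, $\pi^{-1}(w)$ lies in the coset of $Q*\pi^{-1}(w_0)$. This coset is determined by $Q$ modulo $\mathfrak m^N$, hence by the $y_j$ modulo $\mathfrak m^N$. Therefore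
\begin{equation}\label{eq:count}
\frac{|\mathfrak m/\mathfrak m^N|^n}{(pN)^\kappa}\le c_N\le|R/\mathfrak a|^{rd}\,|\mathfrak m/\mathfrak m^N|^{rd}.
\end{equation}

A module of finite length $l$ has $|k|^l$ elements. By the Hilbert--Samuel theorem, for a Noetherian local ring $(A,\mathfrak m_A)$ the length of $A/\mathfrak m_A^N$ is, for large $N$, a polynomial in $N$ of degree $\dim A$ with positive leading coefficient. So $\operatorname{length}(\mathfrak m/\mathfrak m^N)\sim\eta N^m$ with $\eta>0$. Since $(gR+\mathfrak m^{N'})/\mathfrak a$ is a quotient of $gR/g\mathfrak m\cong k$,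
\[
\operatorname{length}(R/\mathfrak a)\le1+\operatorname{length}(R/(gR+\mathfrak m^{\nu N}))=O(N^{m-1}),
\]
because $\dim R/gR\le m-1$ for a nonzero element $g$ of the domain $R$. Taking logarithms in \eqref{eq:count}, dividing by $N^m$ and letting $N\to\infty$ gives $n\eta\le rd\eta$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:key}}

The remaining ingredient is proved in Section~\ref{sec:enlarge}.

\begin{proposition}[enlargement]\label{prop:enlarge}
If a lift of dimension $n$ has $e\ge1$, then there is a lift of dimension $n+(q-1)e$.
\end{proposition}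

\begin{proof}[Proof of Theorem~\ref{thm:key}]
Start from an initial lift and apply Proposition~\ref{prop:enlarge} as long as $e\ge1$. Each step increases the dimension, as $q\ge2$, and the dimension is at most $rd$ by Proposition~\ref{prop:bound}. So we reach a lift with $e=0$, and Proposition~\ref{prop:zero} applies.
\end{proof}

To enlarge a lift we imitate Section~\ref{sec:example}. We need coordinates $z_1,\dots,z_e$ that play the role of $z$ (Section~\ref{sec:derivations}), we need $z_l(C(x,\beta))$ to be a series in $x^p$ and $\beta^p$ (Section~\ref{sec:commutator}), and we need to control the denominators that these constructions over $K$ create (Section~\ref{sec:frobenius}).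

\section{Frobenius and tempered series}\label{sec:frobenius}

\subsection{The ring $R$ over its subring of $p$-th powers}

The following lemma generalizes the decomposition $r=r_0^2+tr_1^2$ in $\mathbb F_2[[t]]$. In general $R$ is not free over $R^p=\{r^p:r\in R\}$, and a fixed denominator appears.

\begin{lemma}\label{lem:frob}
We have $q=p^m$, and $K$ has a basis $\omega_1,\dots,\omega_q\in R$ over $K^p$. Fix such a basis.
\begin{enumerate}
\item[(a)] There is $0\ne\delta\in R$ such that every $r\in R$ is $\sum_j\omega_jr_j^p$ with unique $r_j\in K$, and $r_j\in\delta^{-1}R$.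
\item[(b)] The map $\mathfrak m^{\oplus q}\to\mathfrak m$, $(w_j)\mapsto\sum_j\omega_jw_j^p$, is admissible.
\end{enumerate}
\end{lemma}

\begin{proof}
By Cohen's structure theorem, $R$ is a quotient of some $k[[x_1,\dots,x_l]]$ and a finite module over a subring $A\cong k[[t_1,\dots,t_m]]$. As $k$ is perfect, a power series ring over $k$ is free over its subring of $p$-th powers, with basis the monomials whose exponents are less than $p$. Hence $R$ is a finite $R^p$-module. From $a/a'=aa'^{\,p-1}/a'^{\,p}$ we see that $R$ spans $K$ over $K^p$, and that $K_0=\operatorname{Frac}A$ has $[K_0:K_0^p]=p^m$. Now $[K:K^p][K^p:K_0^p]=[K:K_0][K_0:K_0^p]$, and $[K^p:K_0^p]=[K:K_0]<\infty$ because Frobenius is an isomorphism onto its image. So $q=p^m$.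

(a) Uniqueness holds because the $\omega_j$ are independent over $K^p$ and Frobenius is injective. Let $\theta_i$ be module generators of $R$ over $R^p$, write $\theta_i=\sum_j\omega_j\theta_{ij}^p$ with $\theta_{ij}\in K$, and let $\delta$ be a common denominator of the $\theta_{ij}$. If $r=\sum_i\theta_i\rho_i^p$ with $\rho_i\in R$, then $r_j=\sum_i\theta_{ij}\rho_i\in\delta^{-1}R$.

(b) For (A1): Frobenius $R\to R^p$ is a ring isomorphism, so $R^p$ is Noetherian local with maximal ideal $\mathfrak n=\{r^p:r\in\mathfrak m\}$ and $\mathfrak n^i=\{r^p:r\in\mathfrak m^i\}$. The radical of $\mathfrak nR$ is $\mathfrak m$, so $\mathfrak m^{\nu_0}\subseteq\mathfrak nR$ for some $\nu_0\ge1$. The Artin--Rees lemma for the free submodule $B=\bigoplus_j\omega_jR^p$ of the finite $R^p$-module $R$ gives $i$ with $\mathfrak n^{N+i}R\cap B\subseteq\mathfrak n^NB$ for all $N$. Let $\nu=\nu_0(i+1)$. If $\sum_j\omega_jw_j^p\in\mathfrak m^{\nu N}\subseteq\mathfrak m^{\nu_0(N+i)}\subseteq\mathfrak n^{N+i}R$, then $w_j^p\in\mathfrak n^N$, that is, $w_j\in\mathfrak m^N$. For (A2): given $f$, pick $0\ne a\in\mathfrak m$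 and put $f'=(f\delta a)^p$. If $r'=f'r$ with $r\in R$, then $w_j=f\delta a\,r_j\in faR\subseteq f\mathfrak m$ and $\sum_j\omega_jw_j^p=r'$.
\end{proof}

\subsection{Tempered series}

A series over $K$ is of use to us only if a rescaling of the variables makes it a series over $R$, so the denominators may grow at most geometrically. In (L3) the variable $x$ may be rescaled, by changing $g$, but $\beta$ must range over all of $S$; the definition therefore treats two groups of variables differently.

\begin{definition}
A series $a=\sum a_{\alpha\gamma}X^\alpha\beta^\gamma\in K[[X,\beta]]$ is \emph{tempered} (in $X$) if $c\,a(cX,\beta)\in R[[X,\beta]]$ for some $0\ne c\in R$, that is, if $c^{|\alpha|+1}a_{\alpha\gamma}\in R$ for all $\alpha,\gamma$. We say that $c$ \emph{serves} for $a$. The variables $\beta$ may be absent, and a tuple is tempered if its components are.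
\end{definition}

Every nonzero multiple of $c$ serves as well, so finitely many tempered series have a common $c$. Series with bounded denominators, in particular polynomials over $K$, are tempered.

\begin{lemma}\label{lem:tempered}
\begin{enumerate}
\item[(T1)] If $a$ is tempered, $a(0,\beta)=0$ and $0\ne f\in R$, then $a(cX,\beta)\in fR[[X,\beta]]$ for some $c\ne0$ and all its nonzero multiples.
\item[(T2)] Tempered series form a ring closed under the $\partial/\partial X_i$. When $\beta$ is absent, the inverse of a tempered series with nonzero constant term is tempered.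
\item[(T3)] If $a\in K[[Y]]$ and $h_i\in K[[X,\beta]]$ are tempered and $h_i(0,\beta)=0$, then $a(h_1,h_2,\dots)$ is tempered.
\item[(T4)] Let $h\in K[[X]]^n$ be tempered with $h(0)=0$ and Jacobian matrix $A\in GL_n(K)$ at $0$. Then $c^{-1}A^{-1}h(cX)$ is a normalized series over $R$ for some $c\ne0$ and all its nonzero multiples, and the compositional inverse of $h$ is tempered. If $F^+$ is a tempered formal group law over $K$, then $c^{-1}F^+(cW,cW')$ has coefficients in $R$ for some $c\ne0$ and all its nonzero multiples.
\item[(T5)] Let $f\in K[[X^p,\beta^p]]$ be tempered. There are unique $f_1,\dots,f_q\in K[[X,\beta]]$ with $f=\sum_j\omega_jf_j^p$. They are tempered, and $f(0,\beta)=0$ implies $f_j(0,\beta)=0$.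
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) Let $c_1$ serve for $a$ and put $a'=c_1a(c_1X,\beta)\in R[[X,\beta]]$. Every monomial of $a'$ involves $X$, so $a(c_1^2fX,\beta)=c_1^{-1}a'(c_1fX,\beta)\in fR[[X,\beta]]$. Take $c=c_1^2f$.

(T2) If $c$ serves for $a$ and $a'$, it serves for $a+a'$. The coefficients of $X^\alpha\beta^\gamma$ in $aa'$ and in $\partial a/\partial X_i$ lie in $c^{-|\alpha|-2}R$, so $c^2$ serves for both. For the inverse write $a=a_0(1-u)$ with $u(0)=0$. By (T1), $u(cX)\in R[[X]]$ for some $c$, so $(1-u(cX))^{-1}\in R[[X]]$ and $a^{-1}=a_0^{-1}(1-u)^{-1}$ is tempered.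

(T3) Let $c$ serve for $a$, and choose $c_2$ by (T1) with $h_i(c_2X,\beta)=ch_i'$, $h_i'\in R[[X,\beta]]$. Then $c\,a(h(c_2X,\beta))$ is the series $c\,a(cY)\in R[[Y]]$ evaluated at $Y=h'$, so it has coefficients in $R$, and $cc_2$ serves for $a(h)$.

(T4) The tuple $A^{-1}h=X+\sum_{|\alpha|\ge2}a_\alpha X^\alpha$ is tempered. If $c_1$ serves for it and $c$ is a multiple of $c_1^3$, then $c^{|\alpha|-1}a_\alpha$ has entries in $R$ for $|\alpha|\ge2$, since $3(|\alpha|-1)\ge|\alpha|+1$; these are the coefficients of $\Psi(X)=c^{-1}A^{-1}h(cX)$. From $h(cX)=cA\Psi(X)$ we get $h^{-1}(Y)=c\Psi^{-1}(c^{-1}A^{-1}Y)$, which is tempered by (T3). The same estimate applies to $F^+=W+W'+(\text{degree}\ge2)$.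

(T5) Let $f=\sum a_{\alpha\gamma}X^{p\alpha}\beta^{p\gamma}$ and write $a_{\alpha\gamma}=\sum_j\omega_ja_{\alpha\gamma j}^p$ with $a_{\alpha\gamma j}\in K$. The $p$-th power of $\sum b_{\alpha\gamma}X^\alpha\beta^\gamma$ is $\sum b_{\alpha\gamma}^pX^{p\alpha}\beta^{p\gamma}$, so comparing coefficients shows that $f_j=\sum a_{\alpha\gamma j}X^\alpha\beta^\gamma$ is the only solution; the last claim follows. If $c$ serves for $f$, then $c^{p(|\alpha|+1)}a_{\alpha\gamma}=\sum_j\omega_j(c^{|\alpha|+1}a_{\alpha\gamma j})^p$ lies in $R$, so $c^{|\alpha|+1}a_{\alpha\gamma j}\in\delta^{-1}R$ by Lemma~\ref{lem:frob}(a), and $\delta c$ serves for $f_j$.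
\end{proof}

\section{Invariant derivations and adapted coordinates}\label{sec:derivations}

Fix a lift $(T,\pi,g,C)$ of dimension $n$, with $\Lambda$, $\mathfrak b$, $e$, $b$ as in Section~\ref{sec:lifts}. The functions that generalize $z$ are those that are constant in the directions of $\mathfrak b$, transported over the group by translation. In characteristic $p$, a family of vector fields has enough such functions when it is closed under brackets \emph{and} under $p$-th powers. We prove both closure properties for $\mathfrak b$ and then construct the functions.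

\subsection{Infinitesimal notation}

Let $\varepsilon$ be a symbol with $\varepsilon^2=0$. Substituting $Y=\varepsilon v$ in an identity of power series reads off the terms linear in $Y$. Let $L(X)=\partial_YT(X,Y)|_{Y=0}$ and let $\operatorname{Ad}(X)$ be the derivative at $Y=0$ of $Y\mapsto X^{-1}*Y*X$. Both are $n\times n$ matrices over $R[[X]]$ equal to $1$ at $X=0$, so $L$ is invertible over $R[[X]]$, and
\begin{equation}\label{eq:eps}
X*\varepsilon v=X+\varepsilon L(X)v,\qquad\varepsilon v*X=X*\varepsilon\operatorname{Ad}(X)v,\qquad s_\beta(\varepsilon v)=\varepsilon A_\beta v .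
\end{equation}

\begin{lemma}\label{lem:Ad}
$\lambda\operatorname{Ad}(X)=\lambda$ as series in $X$, for every $\lambda\in\Lambda$.
\end{lemma}

\begin{proof}
Let $t\in T(\mathfrak m)$. For $t'\in T(g\mathfrak m)$ the elements $t^{-1}*t'*t$ and $s_{\pi(t)}(t')$ both map to $\pi(t')^{\pi(t)}$, by \eqref{eq:conj}. With $t'=gX'$ both are values of series over $R$ in $X'$. By transfer the series agree, and their linear terms give $g\operatorname{Ad}(t)=gA_{\pi(t)}$. So $\lambda\operatorname{Ad}(X)-\lambda$, which has bounded denominators, vanishes on $\mathfrak m^{\oplus n}$.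
\end{proof}

\subsection{The restricted Lie algebra of $T$}

Let $\mathcal O=K[[X]]$. For $v\in K^n$ define the derivation $D_v$ of $\mathcal O$ by
\[
f(X*\varepsilon v)=f+\varepsilon D_vf,\qquad D_vf=\nabla f\cdot L(X)v ,
\]
where $\nabla f$ is the row of partial derivatives. The map $v\mapsto D_v$ is $K$-linear, and $(D_vX_i)(0)=v_i$. A $K$-derivation $D$ of $\mathcal O$ maps $(X)^i$ into $(X)^{i-1}$ by the Leibniz rule, so it is continuous and $D=\sum_iD(X_i)\,\partial/\partial X_i$. Write $D^{(X)}$ and $D^{(Y)}$ for the derivations of $K[[X,Y]]$ given by $D$ acting on the variables $X$, respectively $Y$, and let $(\Delta f)(X,Y)=f(X*Y)$.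

The $D_v$ are exactly the $K$-derivations $D$ with $D^{(Y)}\Delta=\Delta D$. Indeed, $f(X*(Y*\varepsilon v))=f((X*Y)*\varepsilon v)$ gives $D_v^{(Y)}\Delta=\Delta D_v$; conversely, putting $Y=0$ in $D^{(Y)}\Delta f=\Delta Df$ gives $Df=\nabla f\cdot L(X)v$ with $v_i=(DX_i)(0)$. Brackets and $p$-th powers of derivations are derivations, they commute with the passage from $D$ to $D^{(Y)}$, and they inherit the condition. So there are vectors $[v,w]$ and $v^{[p]}$ in $K^n$ with
\[
[D_v,D_w]=D_{[v,w]},\qquad D_v^{\,p}=D_{v^{[p]}} .
\]
We use two classical formulas. \emph{Jacobson's formula}: in an associative $\mathbb F_p$-algebra, $(a+a')^p-a^p-a'^{\,p}$ is an $\mathbb F_p$-linear combination of iterated brackets $[c_1,[c_2,\dots,[c_{p-1},c_p]]]$ with each $c_i\in\{a,a'\}$. \emph{Hochschild's formula} \cite[Thm.~25.5]{Mat}: for a derivation $D$ of a commutative $\mathbb F_p$-algebra and an element $f$, $(fD)^p=f^pD^p+(fD)^{p-1}(f)\,D$.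

\begin{lemma}\label{lem:closed}
\begin{enumerate}
\item[(a)] $[v,w]\in\mathfrak b$ for all $v,w\in K^n$.
\item[(b)] $v^{[p]}\in\mathfrak b$ for all $v\in\mathfrak b$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $\lambda\in\Lambda$; we show that $\lambda$ kills the vectors in question.

(a) Let $D_v'f$ be the coefficient of $\varepsilon$ in $f(\varepsilon v*X)$. By \eqref{eq:eps}, $D_v'=\sum_ia_iD_{\mathbf e_i}$, where $a=\operatorname{Ad}(X)v$, $a(0)=v$, and $\mathbf e_i$ are the standard basis vectors. With a second symbol $\varepsilon'$, both $D_wD_v'f$ and $D_v'D_wf$ are the coefficient of $\varepsilon\varepsilon'$ in $f(\varepsilon v*X*\varepsilon'w)$, by associativity. So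
\[
0=[D_w,D_v']=\sum_i(D_wa_i)D_{\mathbf e_i}+\sum_ia_iD_{[w,\mathbf e_i]} .
\]
Applying this to the coordinate functions and putting $X=0$ gives $(D_wa)(0)+[w,v]=0$. By Lemma~\ref{lem:Ad}, $\lambda a=\lambda v$ is constant, so $\lambda D_wa=D_w(\lambda a)=0$ and $\lambda[w,v]=0$.

(b) By Jacobson's formula and (a), $v\mapsto\lambda(v^{[p]})$ is additive on $K^n$, and $(av)^{[p]}=a^pv^{[p]}$ for $a\in K$ since $D_v$ is $K$-linear. It therefore suffices to treat the spanning vectors $Av-v$, where $A=A_\beta$, $s=s_\beta$. By \eqref{eq:endo} and \eqref{eq:eps}, $s(X*\varepsilon v)=s(X)*\varepsilon Av$, which means $D_v(f\circ s)=(D_{Av}f)\circ s$ for all $v$ and $f$. Iterating $p$ times gives $D_{v^{[p]}}(f\circ s)=(D_{(Av)^{[p]}}f)\circ s$, while the same rule applied to the vector $v^{[p]}$ gives $D_{v^{[p]}}(f\circ s)=(D_{A(v^{[p]})}f)\circ s$. Taking coordinate functions for $f$ and putting $X=0$, we get $(Av)^{[p]}=A(v^{[p]})$. Since $(-1)^p=-1$ in $K$,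
\[
\lambda((Av-v)^{[p]})=\lambda A(v^{[p]})-\lambda(v^{[p]})=0.\qedhere
\]
\end{proof}

\subsection{Adapted coordinates}

Let $\mathcal O_1=\{f\in\mathcal O:D_vf=0\text{ for all }v\in\mathfrak b\}$. It contains all series in $X_1^p,\dots,X_n^p$. In Section~\ref{sec:example}, $D_vz=(1+z)\lambda(v)$ by \eqref{eq:z}, so $z$ is killed by $D_v$ for $v\in\ker\lambda$.

\begin{proposition}\label{prop:coords}
There is a tempered tuple $\Theta=(z_1,\dots,z_e,y_1,\dots,y_b)\in\mathcal O^n$ with $\Theta(0)=0$ and invertible Jacobian matrix at $0$ such that
\begin{enumerate}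
\item[(a)] $\mathcal O_1=K[[z,y^p]]$, the ring of series in $z_1,\dots,z_e,y_1^p,\dots,y_b^p$;
\item[(b)] $f(X*Y)\in K[[z(X),y(X)^p,z(Y),y(Y)^p]]$ for every $f\in\mathcal O_1$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\lambda_1,\dots,\lambda_e$ be a basis of $\Lambda$, let $v_1,\dots,v_b$ be a basis of $\mathfrak b$, and choose $y_1,\dots,y_b\in(K^n)^*$ with $y_j(v_i)=\delta_{ij}$ (Kronecker symbol). Then the $\lambda_l$ and $y_j$ form a basis of $(K^n)^*$; we regard them as linear forms in $X$.

\emph{Commuting derivations.} The matrix $(D_{v_i}y_j)_{i,j}$ equals $1$ at $X=0$. Let $(\gamma_{ij})$ be its inverse and $E_i=\sum_j\gamma_{ij}D_{v_j}$, so that $E_iy_j=\delta_{ij}$. The module $\mathcal M=\sum_j\mathcal OD_{v_j}=\sum_i\mathcal OE_i$ is closed under brackets, by Lemma~\ref{lem:closed}(a) and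
\[
[fD_v,f'D_w]=ff'D_{[v,w]}+f\,D_v(f')\,D_w-f'\,D_w(f)\,D_v .
\]
It is closed under $p$-th powers: each $(fD_{v_j})^p$ lies in $\mathcal M$ by Hochschild's formula and Lemma~\ref{lem:closed}(b), and Jacobson's formula extends this to sums. An element $\sum_if_iE_i$ of $\mathcal M$ is determined by its values $f_i$ on the $y_i$. Since $[E_i,E_j]$ and $E_i^p$ lie in $\mathcal M$ and kill every $y_l$, we get $[E_i,E_j]=0$ and $E_i^p=0$.

\emph{Projectors.} A truncated Taylor formula projects onto the kernel of $E_i$. Put
\[
P_if=\sum_{j=0}^{p-1}\frac{(-y_i)^j}{j!}E_i^jf .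
\]
Since $E_iy_i=1$,
\[
E_iP_if=\sum_{j=0}^{p-1}\frac{(-y_i)^j}{j!}E_i^{j+1}f-\sum_{j=1}^{p-1}\frac{(-y_i)^{j-1}}{(j-1)!}E_i^jf=\frac{(-y_i)^{p-1}}{(p-1)!}E_i^pf=0,
\]
and $E_jP_i=P_iE_j$ for $j\ne i$, because $E_jy_i=0$ and $E_j$ commutes with $E_i$. So $z_l=P_1\cdots P_b\lambda_l$ is killed by every $E_i$. Also $P_if\equiv f$ modulo $y_i$, so $z_l\equiv\lambda_l$ modulo the ideal $(y_1,\dots,y_b)$. Hence $z_l(0)=0$, the linear part of $z_l$ is $\lambda_l$ plus a combination of the $y_j$, and $\Theta=(z,y)$ has invertible Jacobian matrix at $0$. The entries of $L(X)v_j$ have bounded denominators, so by (T2) each $D_{v_j}$ preserves tempered series, the $\gamma_{ij}$ (cofactors divided by a determinant with constant term $1$) are tempered, and $\Theta$ is tempered.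

(a) We have $\mathcal O=K[[z,y]]$, and $E_iz_l=0$, $E_iy_j=\delta_{ij}$ show that $E_i=\partial/\partial y_i$ in these coordinates. In characteristic $p$ a series is killed by $\partial/\partial y_i$ if and only if all exponents of $y_i$ in it are divisible by $p$. As $(\gamma_{ij})$ is invertible, $\mathcal O_1$ is the common kernel of the $E_i$.

(b) Let $v\in\mathfrak b$. Then $D_v^{(Y)}\Delta f=\Delta D_vf=0$. For the first variable, \eqref{eq:eps} gives $f(X*\varepsilon v*Y)=f(X*Y*\varepsilon\operatorname{Ad}(Y)v)$. By Lemma~\ref{lem:Ad}, $\lambda\operatorname{Ad}(Y)v=\lambda v=0$ for $\lambda\in\Lambda$, so every coefficient vector of $\operatorname{Ad}(Y)v$ lies in $\mathfrak b$, and $\operatorname{Ad}(Y)v=\sum_ja_j(Y)v_j$ with $a_j\in K[[Y]]$. Hence $D_v^{(X)}\Delta f=\sum_ja_j(Y)\,\Delta(D_{v_j}f)=0$. So $\Delta f$ is killed by all $E_i^{(X)}$ and $E_i^{(Y)}$, which are the partial derivatives with respect to $y_i(X)$ and $y_i(Y)$ in the coordinates $(\Theta(X),\Theta(Y))$.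
\end{proof}

Part (b) is the general form of \eqref{eq:z}: the $z$-coordinates of a product depend on the remaining coordinates only through their $p$-th powers.

\section{The commutator map factors through $p$-th powers}\label{sec:commutator}

We keep the lift fixed. To preserve (L3) after extracting roots we must know that $z_l(C(x,\beta))$ is a series in $x^p$ and $\beta^p$, that is, that all its partial derivatives vanish. The commutator identities reduce the derivatives at an arbitrary point to the derivative at $x=0$. For $\lambda\in\Lambda$ put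
\[
\mu_\beta=\lambda\,\partial_xC(0,\beta),
\]
a row of $d$ series in $\beta$ with bounded denominators. By \eqref{eq:A}, invariance of $\lambda$ says that $\mu_\beta D\pi(0)=0$ for $\beta\in S$. For an initial lift $D\pi(0)=g$, and this forces $\mu=0$. When $D\pi(0)$ is not surjective, as happens after an enlargement, another argument is needed, and here finite generation is used for the second time.

Let $\alpha,\beta\in S$ and $x\in(g\mathfrak m)^{\oplus d}$. Then $C(x,\alpha)\in T(g\mathfrak m)$, since every monomial of $C$ involves $x$. By (L3), \eqref{eq:conj} and \eqref{eq:c2}, both sides of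
\begin{equation}\label{eq:cocycle}
C(x,\alpha\beta)=C(x,\beta)*s_\beta(C(x,\alpha))
\end{equation}
map to $[gx,\beta][gx,\alpha]^\beta=[gx,\alpha\beta]$ under $\pi$, so \eqref{eq:cocycle} holds.

\begin{lemma}\label{lem:mu}
$\mu=0$ as a series in $\beta$, for every $\lambda\in\Lambda$.
\end{lemma}

\begin{proof}
Put $x=gX'$ in \eqref{eq:cocycle}. Since $g^{-1}C(gX',\alpha)$ and $s_\beta(gX')$ are series over $R$, both sides are series over $R$ in $X'$, and by transfer they are equal. The linear terms give $\partial_xC(0,\alpha\beta)=\partial_xC(0,\beta)+A_\beta\,\partial_xC(0,\alpha)$. Applying $\lambda$ and using $\lambda A_\beta=\lambda$, we get $\mu_{\alpha\beta}=\mu_\alpha+\mu_\beta$. So $\beta\mapsto\mu_\beta$ is a continuous homomorphism from $S$ to a Hausdorff abelian group $(\kappa^{-1}R)^d$ of exponent $p$. The values $\mu_{a_1},\dots,\mu_{a_r}$ generate a finite, hence closed, subgroup, which contains the image of a dense subgroup of $S$ and therefore the whole image. A component $\mu^{(j)}$ of $\mu$ thus takes finitely many values $\kappa_1,\dots,\kappa_l$ on $(\mathfrak m^h)^{\oplus d}$.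 By Lemma~\ref{lem:identity}, $\prod_i(\mu^{(j)}-\kappa_i)=0$ in the domain $K[[\beta]]$, so $\mu^{(j)}$ is constant. Its value at $\beta=0$ is $0$, because $C(x,0)=0$.
\end{proof}

To compare derivatives at different points we translate them back to the identity of $T$. Put $\partial^T_xC=L(C)^{-1}\partial_xC$ and $\partial^T_\beta C=L(C)^{-1}\partial_\beta C$, matrices over $R[[x,\beta]]$. By \eqref{eq:eps},
\begin{equation}\label{eq:logder}
C(x+\varepsilon w,\beta)=C(x,\beta)*\varepsilon\,\partial^T_xC(x,\beta)w,\qquad C(x,\beta+\varepsilon w)=C(x,\beta)*\varepsilon\,\partial^T_\beta C(x,\beta)w .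
\end{equation}

\begin{lemma}\label{lem:logder}
$\lambda\,\partial^T_xC=0$ and $\lambda\,\partial^T_\beta C=0$ as series in $(x,\beta)$, for every $\lambda\in\Lambda$.
\end{lemma}

\begin{proof}
\emph{The variable $x$.} Fix $u\in\mathfrak m^{\oplus d}$ and $\beta\in S$. For $x\in(g\mathfrak m)^{\oplus d}$ we have $gF_g(x,u)=(gx)(gu)$ in $S$, and by \eqref{eq:c1} both sides of
\[
C(F_g(x,u),\beta)=s_{gu}(C(x,\beta))*C(u,\beta)
\]
map to $[gx,\beta]^{gu}[gu,\beta]$. With $x=gX'$ both sides are series over $R$ in $X'$, so by transfer we may put $X'=\varepsilon w$. Let $P(u)=\partial_XF_g(X,u)|_{X=0}$, a matrix over $R$ congruent to $1$ modulo $\mathfrak m$, hence invertible. By \eqref{eq:logder} the left side becomes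
\[
C(u+\varepsilon gP(u)w,\beta)=C(u,\beta)*\varepsilon g\,\partial^T_xC(u,\beta)P(u)w ,
\]
and by \eqref{eq:eps} the right side becomes
\[
\varepsilon gA_{gu}\,\partial_xC(0,\beta)w*C(u,\beta)=C(u,\beta)*\varepsilon g\operatorname{Ad}(C(u,\beta))A_{gu}\,\partial_xC(0,\beta)w .
\]
Hence $\partial^T_xC(u,\beta)P(u)=\operatorname{Ad}(C(u,\beta))A_{gu}\,\partial_xC(0,\beta)$. Applying $\lambda$ and using Lemmas~\ref{lem:Ad} and~\ref{lem:mu}, we get $\lambda\,\partial^T_xC(u,\beta)P(u)=\mu_\beta=0$. So $\lambda\,\partial^T_xC$ vanishes on $(\mathfrak m^h)^{\oplus2d}$, and Lemma~\ref{lem:identity} applies.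

\emph{The variable $\beta$.} Fix $x\in(g\mathfrak m)^{\oplus d}$ and $\beta\in S$, and regard \eqref{eq:cocycle} as an identity in $\alpha\in S$. The series $C(x,\alpha)$ in $\alpha$ has coefficients in $g\mathfrak m$ and constant term $C(x,0)=0$, so both sides are series over $R$ in $\alpha$, and by transfer we may put $\alpha=\varepsilon w$. Let $P'(\beta)=\partial_XF(X,\beta)|_{X=0}$, again invertible over $R$. The left side becomes $C(x,\beta)*\varepsilon\,\partial^T_\beta C(x,\beta)P'(\beta)w$ and the right side $C(x,\beta)*\varepsilon A_\beta\,\partial_\beta C(x,0)w$. Applying $\lambda$,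
\[
\lambda\,\partial^T_\beta C(x,\beta)P'(\beta)=\lambda\,\partial_\beta C(x,0).
\]
The right side is computed from the antisymmetry of the commutator. For $y\in\mathfrak m^{\oplus d}$ the elements $C(x,gy)$ and $C(y,gx)^{-1}$ both map to $[gx,gy]=[gy,gx]^{-1}$. By transfer in $y$, and since the formal inverse has linear part $-Y$, we get $g\,\partial_\beta C(x,0)=-\partial_xC(0,gx)$. So $g\lambda\,\partial_\beta C(x,0)=-\mu_{gx}=0$. Thus $\lambda\,\partial^T_\beta C$ vanishes on $(g\mathfrak m)^{\oplus2d}$, and Lemma~\ref{lem:identity} applies with $J=g\mathfrak m$.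
\end{proof}

\begin{proposition}\label{prop:frobfactor}
$f(C(x,\beta))\in K[[x^p,\beta^p]]$ for every $f\in\mathcal O_1$.
\end{proposition}

\begin{proof}
The row $\nabla f\cdot L(X)$ over $\mathcal O$ kills $\mathfrak b$, since $\nabla f\cdot L(X)v=D_vf$. So each of its coefficient rows lies in $\Lambda$, and $\nabla f\cdot L=\sum_lf_l\lambda_l$ with $f_l\in\mathcal O$ and $\lambda_1,\dots,\lambda_e$ a basis of $\Lambda$. By the chain rule and Lemma~\ref{lem:logder},
\[
\partial_x(f\circ C)=(\nabla f\cdot L)(C)\,\partial^T_xC=\sum_lf_l(C)\,\lambda_l\,\partial^T_xC=0,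
\]
and the same computation with $\beta$ in place of $x$ gives $\partial_\beta(f\circ C)=0$. A series over $K$ with vanishing partial derivatives is a series in the $p$-th powers of the variables.
\end{proof}

\section{Enlarging a lift}\label{sec:enlarge}

\begin{proof}[Proof of Proposition~\ref{prop:enlarge}]
Let $(T,\pi,g,C)$ be a lift with $e\ge1$, let $\Theta=(z,y)$ be as in Proposition~\ref{prop:coords}, and put $n^+=qe+b=n+(q-1)e$. Introduce $n^+$ variables $W=(\zeta_{lj},\eta_i)$, $1\le l\le e$, $1\le j\le q$, $1\le i\le b$, and the polynomial map over $R$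
\[
\Phi(W)=\Bigl(\bigl(\textstyle\sum_j\omega_j\zeta_{lj}^p\bigr)_{l},\ (\eta_i)_i\Bigr).
\]
On tuples of power series over $K$ the map $\Phi$ is injective, by the uniqueness argument in (T5). On points it is an admissible map $\mathfrak m^{\oplus n^+}\to\mathfrak m^{\oplus n}$, being a product of $e$ copies of the map in Lemma~\ref{lem:frob}(b) and an identity map.

\emph{The group law over $K$.} In the coordinates $\Theta$ the law $T$ becomes $T^\Theta(V,V')=\Theta(T(\Theta^{-1}V,\Theta^{-1}V'))$, a formal group law over $K$ that is tempered by (T3) and (T4). By Proposition~\ref{prop:coords}(b) applied to $z_l\in\mathcal O_1$, its first $e$ components involve the last $b$ entries of $V$ and $V'$ only through their $p$-th powers. So the first $e$ components of $T^\Theta(\Phi(W),\Phi(W'))$ are series in the $p$-th powers of all variables, tempered by (T3) and without constant term. By (T5) the $l$-th one is $\sum_j\omega_j\zeta_{lj}''^{\,p}$ with tempered series $\zeta''_{lj}$ without constant term. Let $\eta''$ be the last $b$ components of $T^\Theta(\Phi(W),\Phi(W'))$ and put $F^+=(\zeta'',\eta'')$.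 Then $F^+$ is tempered and
\[
\Phi(F^+(W,W'))=T^\Theta(\Phi(W),\Phi(W')).
\]
Applying $\Phi$ to $F^+(W,0)$ and to $F^+(0,W)$ gives $\Phi(W)$, and applying it to either bracketing of a triple product gives the corresponding bracketing of $\Phi(W),\Phi(W'),\Phi(W'')$ under $T^\Theta$. As $\Phi$ is injective, $F^+$ is a formal group law over $K$ of dimension $n^+$, and $\Theta^{-1}\circ\Phi$ is a formal homomorphism from $F^+$ to $T$.

\emph{Rescaling to $R$: conditions} (L1) \emph{and} (L2). Let $A$ be the Jacobian matrix of $\Theta^{-1}$ at $0$. By (T4) there is $0\ne c\in R$ such that $cA$ has entries in $R$ and $\Theta^{-1}(cV)=cA\,\Psi(V)$ with $\Psi$ normalized, and there is $0\ne c'\in cR$ such that $T^+(W,W')=c'^{-1}F^+(c'W,c'W')$ is a formal group law over $R$. We have $\Phi(c'W)=cB\,\Phi(W)$, where $B$ is the diagonal matrix with $e$ entries $c'^p/c$ and $b$ entries $c'/c$, all nonzero elements of $R$. Hence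
\[
\varpi(W):=\Theta^{-1}(\Phi(c'W))=cA\,\Psi(B\,\Phi(W))
\]
is a tuple over $R$ without constant term. The identity $\varpi(T^+(W,W'))=T(\varpi(W),\varpi(W'))$ holds over $K$ and both sides are series over $R$, so $\varpi$ induces a homomorphism $T^+(\mathfrak m)\to T(\mathfrak m)$. It is a composite of the admissible maps $\Phi$, $B$, $\Psi$ and $cA$, hence admissible by Lemma~\ref{lem:admissible}. So $\pi^+=\pi\circ\varpi$ satisfies (L2).

\emph{The commutator: condition} (L3). By (T3) the series $z_l\circ C$ and $y_i\circ C$ are tempered in $x$, and they vanish at $x=0$. By Proposition~\ref{prop:frobfactor} and (T5), $z_l\circ C=\sum_j\omega_jf_{lj}^p$ with $f_{lj}$ tempered in $x$ and $f_{lj}(0,\beta)=0$. By (T1), with $c'$ in the role of $f$, there is $0\ne c''\in R$ such that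
\[
C^+(x,\beta):=c'^{-1}\bigl((f_{lj}(c''x,\beta))_{l,j},\ (y_i(C(c''x,\beta)))_i\bigr)
\]
has coefficients in $R$. Then $C^+(0,\beta)=0$ and $\Phi(c'C^+(x,\beta))=\Theta(C(c''x,\beta))$, so $\varpi(C^+(x,\beta))=C(c''x,\beta)$, an identity between series over $R$. For $x\in\mathfrak m^{\oplus d}$ and $\beta\in S$ this gives $\pi^+(C^+(x,\beta))=\pi(C(c''x,\beta))=[gc''x,\beta]$. With $g^+=gc''\in\mathfrak m^h$, the quadruple $(T^+,\pi^+,g^+,C^+)$ is a lift of dimension $n^+$.
\end{proof}

This completes the proof of Theorem~\ref{thm:key}, and with it the proofs of Theorems~\ref{thm:ideal} and~\ref{thm:main}.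

\section{Characteristic zero}\label{sec:char0}

The hypothesis on the characteristic cannot be dropped for any single ring. The counterexample is a congruence subgroup of $SL_3$, which also provides finitely generated analytic groups over every pro-$p$ ring.

\begin{example}\label{ex:sl3}
Let $A$ be a pro-$p$ ring with maximal ideal $\mathfrak m_A$, let $G_j=\ker(SL_3(A)\to SL_3(A/\mathfrak m_A^j))$ for $j\ge1$, and let $G_A=G_1$.

\emph{$G_A$ is a compact $A$-analytic group.} For a matrix $1+x$ with $x$ over $\mathfrak m_A$, the equation $\det(1+x)=1$ is linear in $x_{33}$, and the coefficient $(1+x_{11})(1+x_{22})-x_{12}x_{21}$ of $x_{33}$ is a unit. So $x_{33}$ is a power series without constant term in the other eight entries, with integer coefficients. These entries form a global chart of $G_A$ onto $\mathfrak m_A^{\oplus8}$, in which multiplication is a formal group law $F$ with integer coefficients, and $G_j=F(\mathfrak m_A^j)$.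

\emph{$G_A$ is finitely generated.} Since $\det(1+x)\equiv1+\operatorname{tr}x$ modulo $\mathfrak m_A^{2j}$ for $x$ over $\mathfrak m_A^j$, the map $1+x\mapsto x$ embeds $G_j/G_{j+1}$ in the additive group of trace-zero matrices over $\mathfrak m_A^j/\mathfrak m_A^{j+1}$, and it is onto because eight entries can be prescribed. Let $j\ge2$. For $1+a\in G_{j-1}$ and $1+a'\in G_1$,
\[
[1+a,1+a']=1+(1+a)^{-1}(1+a')^{-1}(aa'-a'a)\equiv1+aa'-a'a\pmod{\mathfrak m_A^{j+1}} .
\]
Take $\alpha\in\mathfrak m_A^{j-1}$ and $\beta\in\mathfrak m_A$. For $a=\alpha e_{il}$, $a'=\beta e_{li'}$ with $i,l,i'$ distinct we get $aa'-a'a=\alpha\beta e_{ii'}$, and for $a=\alpha e_{il}$, $a'=\beta e_{li}$ with $i\ne l$ we get $\alpha\beta(e_{ii}-e_{ll})$. The products $\alpha\beta$ generate $\mathfrak m_A^j$ additively, so these matrices generate $G_j/G_{j+1}$, and $G_j\subseteq[G_A,G_A]\,G_{j+1}$ for all $j\ge2$. Hence $\overline{[G_A,G_A]}\supseteq G_2$, and the Frattini subgroup of the pro-$p$ group $G_A$ is open.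
\end{example}

\begin{proposition}\label{prop:char0}
If $R$ is a pro-$p$ domain of characteristic $0$, then some finitely generated compact $R$-analytic group maps onto a non-discrete $p$-adic analytic group.
\end{proposition}

\begin{proof}
As $0\ne p\in\mathfrak m$, we have $\dim R\ge1$, and Lemma~\ref{lem:prime} gives a prime $P$ with $p\notin P$ and $\dim R/P=1$. Put $O=R/P$. The ring $O/pO$ has dimension $0$, so it is finite, and the $p$-adic and $\mathfrak m_O$-adic topologies of $O$ agree. Thus $O$ is $p$-adically complete with $O/pO$ finite, hence a finitely generated $\mathbb Z_p$-module; it is torsion-free, hence free of finite rank $\rho$. By Example~\ref{ex:sl3}, $G_R$ is a finitely generated compact $R$-analytic group, and in the charts the reduction $G_R\to G_O$ is the surjection $\mathfrak m^{\oplus8}\to\mathfrak m_O^{\oplus8}$. The group $G_O$ is infinite and compact, hence non-discrete. It is closed in $GL_3(O)$, which is closed in $GL_{3\rho}(\mathbb Z_p)$, so $G_O$ is $p$-adic analytic by (P3).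
\end{proof}

\begin{thebibliography}{9}

\bibitem{AG}
\emph{Analytic groups over general pro-$p$ domains},
\texttt{http://matematicas.uam.es/\~{}andrei.jaikin/preprints/analytic.pdf}.

\bibitem{DDMS}
Dixon, du Sautoy, Mann, Segal, \emph{Analytic pro-$p$ groups}.

\bibitem{Mat}
Matsumura, \emph{Commutative Ring Theory}.

\end{thebibliography}
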